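# Spin alignment: lowering entropy one tensor factor at a time

All Hilbert spaces are finite-dimensional and $\log$ is the natural logarithm. For a positive semidefinite operator $X$, normalized or not, put $S(X)=-\operatorname{Tr}X\log X$ with $0\log 0=0$; for a state this is the von Neumann entropy. A scalar $\varepsilon$ added to an operator means $\varepsilon 1$, and tensor factors are reordered whenever convenient.

## 1. Two curves under one ceiling

Let $A$ and $B$ be two spaces and $\rho$ a state on $A$. Let $r$ be its largest eigenvalue, $\lambda$ a unit eigenvector for $r$, and $\Lambda=|\lambda\rangle\langle\lambda|$. Let $v_i\in A$ be finitely many unit vectors, let $R_i\ge 0$ and $R\ge 0$ be operators on $B$, and put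
$$\omega=\sum_i |v_i\rangle\langle v_i|\otimes R_i,\qquad Z=\sum_i R_i=\operatorname{Tr}_A\omega .$$
Consider, for $0\le t\le 1$, the two curves of operators on $A\otimes B$
$$t\,\omega+\rho\otimes R\qquad\text{and}\qquad t\,\Lambda\otimes Z+\rho\otimes R .$$
They start at the same point $\rho\otimes R$. The second is obtained from the first by turning every $v_i$ into $\lambda$. Call it the *aligned* curve. Two observations about these curves carry the whole lecture.

*There is a ceiling.* A rank-one projection is $\le 1$, so $\omega\le\sum_i 1\otimes R_i=1\otimes Z$. Also $\rho\le r1$, so $\rho\otimes R\le 1\otimes rR$. Hence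
$$t\,\omega+\rho\otimes R\ \le\ 1\otimes(tZ+rR)\qquad\text{for all } t\ge 0. \tag{1}$$

*The aligned curve touches the ceiling where it moves.* Since $\rho\Lambda=\Lambda\rho=r\Lambda$, the operator $t\Lambda\otimes Z+\rho\otimes R$ commutes with $\Lambda\otimes 1$, and
$$(\Lambda\otimes 1)\,(t\,\Lambda\otimes Z+\rho\otimes R)=\Lambda\otimes(tZ+rR). \tag{2}$$
So on the range of $\Lambda\otimes 1$, which is exactly where its velocity $\Lambda\otimes Z$ lives, the aligned operator equals the ceiling.

These curves serve to prove the following comparison of endpoints.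

**Lemma 1.** With the notation above, $S(\omega+\rho\otimes R)\ \ge\ S(\Lambda\otimes Z+\rho\otimes R)$.

We prove it in Section 5. First we describe the problem it solves and explain why one should look at curves at all.

## 2. The spin alignment inequality at $n$ levels

Let $A$ be a space, $S(A)$ its set of states (density operators), $I_n=\{1,\dots,n\}$, and $I^c=I_n\setminus I$ for $I\subseteq I_n$. For states $\sigma,\rho$, the state $\sigma^{\otimes I}\otimes\rho^{\otimes I^c}$ on $A^{\otimes n}$ has $\sigma$ in the factors $k\in I$ and $\rho$ in the others. For example, with $n=3$ and $I=\{1,3\}$ it is $\sigma\otimes\rho\otimes\sigma$.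

Suppose $\rho$ is fixed, a probability distribution $(p_I)$ on subsets is fixed, and we are free to choose for each $I$ a pure state $\psi_I=|\psi_I\rangle\langle\psi_I|$ on $A$. Which choice makes the mixture $\sum_I p_I\,\psi_I^{\otimes I}\otimes\rho^{\otimes I^c}$ as ordered as possible? The *spin alignment conjecture*, as stated in "Additivity of the Quantum and Classical Capacities of Quantum Channels", says: align everything with the top eigenvector of $\rho$. The case $n=2$ has been proved. The conjecture is true for all $n$.

**Theorem 1.** Let $n\ge 2$, let $\rho\in S(A)$, and let $|\lambda\rangle$ be a unit eigenvector for the maximal eigenvalue of $\rho$ (any choice, if that eigenvalue is degenerate). For every probability distribution $(p_I)_{I\subseteq I_n}$ and all pure states $|\psi_I\rangle\in A$,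
$$S\Big(\sum_{I\subseteq I_n}p_I\,|\psi_I\rangle\langle\psi_I|^{\otimes I}\otimes\rho^{\otimes I^c}\Big)\ \ge\ S\Big(\sum_{I\subseteq I_n}p_I\,|\lambda\rangle\langle\lambda|^{\otimes I}\otimes\rho^{\otimes I^c}\Big).$$

Write $\Lambda=|\lambda\rangle\langle\lambda|$ and denote the two mixtures by $X$ and $X'$. Here are some small cases.

*Pure $\rho$.* Then $\rho=\Lambda$ and $X'=\Lambda^{\otimes n}$ has entropy $0$. Nothing to prove.

*Two qubits, one spin at a time.* Let $n=2$, $A=\mathbb C^2$, $\rho=\operatorname{diag}(\tfrac34,\tfrac14)$, $p_{\{1\}}=p_{\{2\}}=\tfrac12$. The aligned mixture is $\tfrac12(\Lambda\otimes\rho+\rho\otimes\Lambda)$, diagonal with eigenvalues $\tfrac34,\tfrac18,\tfrac18,0$. With both $\psi$'s equal to the *other* eigenvector we get eigenvalues $\tfrac14,\tfrac38,\tfrac38,0$. The entropies are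
$$\tfrac34\log\tfrac43+\tfrac14\log 8=\tfrac94\log2-\tfrac34\log3,\qquad \tfrac34\log\tfrac83+\tfrac14\log 4=\tfrac{11}4\log2-\tfrac34\log3 .$$
The aligned one is smaller by $\tfrac12\log 2$.

*The same with $\rho=\tfrac12 1$.* Now $X=\tfrac14(\psi_{\{1\}}\otimes1+1\otimes\psi_{\{2\}})$ has eigenvalues $\tfrac12,\tfrac14,\tfrac14,0$ whatever the two vectors are. So equality can hold without alignment; uniqueness of the minimizer needs hypotheses, which appear in Section 7.

*One level.* For $n=1$ compare $p_1\psi+p_0\rho$ with $p_1\Lambda+p_0\rho$, where $p_0=p_\emptyset$ and $p_1=p_{\{1\}}$. Let $r_1\ge r_2\ge\cdots$ be the eigenvalues of $\rho$. By Ky Fan's principle the sum of the $j$ largest eigenvalues of a Hermitian $Y$ is the maximum of $\operatorname{Tr}PY$ over rank-$j$ projections $P$. For every such $P$,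
$$\operatorname{Tr}P(p_1\psi+p_0\rho)\le p_1+p_0(r_1+\dots+r_j),$$
and the right side is the sum of the $j$ largest eigenvalues of $p_1\Lambda+p_0\rho$, namely of $p_1+p_0r_1,\ p_0r_2,\dots$. So the aligned spectrum *majorizes* the other one: equal traces, and larger partial sums of ordered eigenvalues. By the classical theorem of Hardy, Littlewood and Pólya, $\operatorname{Tr}f$ is then at least as large on the aligned side for every convex $f$. Take $f(x)=x\log x$ and the entropy inequality follows.

## 3. Where the majorization argument stops

The last case suggests a plan for general $n$: align the sites one at a time and prove majorization at each step. When site $k$ is treated, the other sites act as the space $B$ of Section 1, so we would need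
$$\omega+\rho\otimes R\ \prec\ \Lambda\otimes Z+\rho\otimes R .$$
For $n=1$, $B$ is one-dimensional, and the argument worked because one projection $P$ was optimal for $\Lambda$ and for $\rho$ at the same time. With a nontrivial $B$ this fails: the best projection for $\Lambda\otimes Z$ and the best one for $\rho\otimes R$ need not coincide. The following example shows that it is not only the argument that breaks.

**Example.** Let $A=B=\mathbb C^2$, $\rho=\tfrac12 1$, let $a,b$ be an orthonormal basis of $B$ and $c=(a+b)/\sqrt2$. Take
$$\omega=|0\rangle\langle0|\otimes|a\rangle\langle a|+|1\rangle\langle1|\otimes|b\rangle\langle b|,\qquad R=2|c\rangle\langle c| .$$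
Then $\rho\otimes R=1\otimes|c\rangle\langle c|$, so $\omega+\rho\otimes R$ is block diagonal with blocks $|a\rangle\langle a|+|c\rangle\langle c|$ and $|b\rangle\langle b|+|c\rangle\langle c|$. The sum of two rank-one projections on $\mathbb C^2$ whose unit vectors have overlap of modulus $s$ has trace $2$ and determinant $1-s^2$, hence eigenvalues $1\pm s$. Here $s=1/\sqrt2$, so $\omega+\rho\otimes R$ has eigenvalues $1\pm\tfrac1{\sqrt2}$, each twice. On the aligned side $Z=1$; with $\lambda=|0\rangle$ the blocks are $1+|c\rangle\langle c|$ and $|c\rangle\langle c|$, with eigenvalues $2,1$ and $1,0$. The two largest eigenvalues add up to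
$$2+\sqrt2\quad\text{(not aligned)}\qquad\text{against}\qquad 3\quad\text{(aligned)},$$
and $2+\sqrt2>3$. So majorization fails. Concretely, for the convex function $f(x)=\max(x-1,0)$ one has $\operatorname{Tr}f=\sqrt2$ on the non-aligned side and $\operatorname{Tr}f=1$ on the aligned side: the one-site inequality is false for this $f$.

So a proof of the one-site step must use something about $x\log x$ beyond convexity. The property it uses is that its *derivative* $\log x+1$ respects the order of operators. The ceiling (1) by itself is of no use for comparing $\operatorname{Tr}f$ at the endpoints, since $1\otimes(Z+rR)$ has a much larger trace than either operator. But the derivative of $\operatorname{Tr} f$ along the first curve is a trace *weighted by $\omega$*, and against an operator of the form $1\otimes M$ the weight $\omega$ gives the same as the weight $\Lambda\otimes Z$: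
$$\operatorname{Tr}\omega(1\otimes M)=\operatorname{Tr}ZM=\operatorname{Tr}(\Lambda\otimes Z)(1\otimes M). \tag{3}$$
So we compare derivatives, using the ceiling, and integrate.

## 4. Operator monotone functions and derivatives of traces

**Definition.** A function $g:(0,\infty)\to\mathbb R$ is *operator monotone* if $0<P\le Q$ implies $g(P)\le g(Q)$, for Hermitian matrices $P,Q$ of every size.

This is more than being increasing. For $g(x)=x^2$ take $P=\begin{pmatrix}1&1\\1&1\end{pmatrix}+\varepsilon$ and $Q=\begin{pmatrix}2&1\\1&1\end{pmatrix}+\varepsilon$ with $\varepsilon>0$. Then $0<P\le Q$, but $Q^2-P^2=\begin{pmatrix}3+2\varepsilon&1\\1&0\end{pmatrix}$ has determinant $-1$, so $Q^2\not\ge P^2$.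

**(F1)** (Löwner) $\log$ is operator monotone on $(0,\infty)$.

To recall why: inversion reverses order, since $0<P\le Q$ gives $Q^{-1/2}PQ^{-1/2}\le1$, hence $Q^{1/2}P^{-1}Q^{1/2}\ge1$, hence $P^{-1}\ge Q^{-1}$. So $x\mapsto-(x+s)^{-1}$ is operator monotone for each $s\ge0$, and $\log x=\int_0^\infty\big(\frac1{1+s}-\frac1{x+s}\big)ds$.

**(F2)** If $f\in C^1(0,\infty)$ and $P+tQ>0$ with $P,Q$ Hermitian, then $\frac{d}{dt}\operatorname{Tr}f(P+tQ)=\operatorname{Tr}Q\,f'(P+tQ)$.

For $f(x)=x^m$ this is the product rule and cyclicity of the trace, so it holds for polynomials. In general, let $t$ vary in a compact interval on which $P+tQ>0$; the spectra lie in a compact interval $J\subset(0,\infty)$. Choose polynomials $q_j$ with $q_j'\to f'$ and $q_j\to f$ uniformly on $J$ (approximate $f'$ and integrate). Then $\operatorname{Tr}q_j(P+tQ)$ and its derivatives converge uniformly in $t$, which gives (F2). The derivative is continuous in $t$, so it may be integrated.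

Two small facts are used constantly. If $C\le D$ and $\omega\ge0$, then $\operatorname{Tr}\omega C\le\operatorname{Tr}\omega D$, because $\operatorname{Tr}\omega(D-C)=\operatorname{Tr}\omega^{1/2}(D-C)\omega^{1/2}$. And if $M$ commutes with $\Lambda\otimes1$ and $(\Lambda\otimes1)M=\Lambda\otimes N$, then $M$ is block diagonal with block $N$ on the range of $\Lambda\otimes1$, so $(\Lambda\otimes1)g(M)=\Lambda\otimes g(N)$ for every function $g$ defined on the spectrum of $M$.

## 5. Proof of Lemma 1: comparing velocities

Let $f(x)=x\log x$, so $f'(x)=\log x+1$. Fix $\varepsilon>0$; it keeps all operators positive definite, which matters because $\rho\otimes R$ may be singular and $\log$ is unbounded at $0$. Put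
$$\varphi(t)=\operatorname{Tr}f(t\omega+\rho\otimes R+\varepsilon),\qquad \varphi_*(t)=\operatorname{Tr}f(t\Lambda\otimes Z+\rho\otimes R+\varepsilon),\qquad 0\le t\le1 .$$
Then $\varphi(0)=\varphi_*(0)$. Since $\operatorname{Tr}f=-S$, we want $\varphi(1)\le\varphi_*(1)$.

**Step 1.** *This step bounds $\varphi'$ from above by means of the ceiling.* By (1), $t\omega+\rho\otimes R+\varepsilon\le1\otimes(tZ+rR+\varepsilon)$. By (F2), then (F1) and $\omega\ge0$, then (3),
$$\varphi'(t)=\operatorname{Tr}\omega\big[\log(t\omega+\rho\otimes R+\varepsilon)+1\big]\le\operatorname{Tr}\omega\big(1\otimes[\log(tZ+rR+\varepsilon)+1]\big)=\operatorname{Tr}Z\big[\log(tZ+rR+\varepsilon)+1\big].$$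

**Step 2.** *This step shows that $\varphi_*'$ attains the bound.* Let $M_t=t\Lambda\otimes Z+\rho\otimes R+\varepsilon$. By (2), $M_t$ commutes with $\Lambda\otimes1$ and $(\Lambda\otimes1)M_t=\Lambda\otimes(tZ+rR+\varepsilon)$. Hence
$$\varphi_*'(t)=\operatorname{Tr}(\Lambda\otimes Z)[\log M_t+1]=\operatorname{Tr}Z\big[\log(tZ+rR+\varepsilon)+1\big]\ge\varphi'(t).$$

**Step 3.** *This step integrates and removes $\varepsilon$.* Integrating over $[0,1]$ from the common starting value gives $\varphi(1)\le\varphi_*(1)$, that is,
$$\operatorname{Tr}f(\omega+\rho\otimes R+\varepsilon)\le\operatorname{Tr}f(\Lambda\otimes Z+\rho\otimes R+\varepsilon).$$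
As $f$ is continuous on $[0,\infty)$, letting $\varepsilon\to0$ gives $-S(\omega+\rho\otimes R)\le-S(\Lambda\otimes Z+\rho\otimes R)$. $\square$

The function $\max(x-1,0)$ from Section 3 is excluded because its derivative is a step function, for which the operator inequality in Step 1 is not available.

## 6. Proof of Theorem 1: a chain of hybrids

**Step 1.** *This step interpolates between $X$ and $X'$ by states that differ at one site.* For $0\le k\le n$ put
$$X^{(k)}=\sum_I p_I\,\Lambda^{\otimes(I\cap\{1,\dots,k\})}\otimes\psi_I^{\otimes(I\cap\{k+1,\dots,n\})}\otimes\rho^{\otimes I^c}.$$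
Then $X^{(0)}=X$ and $X^{(n)}=X'$. For $n=2$ the middle term is
$$X^{(1)}=p_\emptyset\,\rho\otimes\rho+p_{\{1\}}\Lambda\otimes\rho+p_{\{2\}}\,\rho\otimes\psi_{\{2\}}+p_{\{1,2\}}\Lambda\otimes\psi_{\{1,2\}}.$$
Its last term is no longer of the form $\sigma\otimes\sigma$. Lemma 1 does not mind, because its $R_i$ are arbitrary positive operators.

**Step 2.** *This step recognizes the passage from $X^{(k-1)}$ to $X^{(k)}$ as an instance of Lemma 1.* Let the $k$-th tensor factor play the role of $A$ and the product of the others the role of $B$. Put
$$R_I=p_I\,\Lambda^{\otimes(I\cap\{1,\dots,k-1\})}\otimes\psi_I^{\otimes(I\cap\{k+1,\dots,n\})}\otimes\rho^{\otimes I^c}\ge0\qquad(I\ni k),$$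
$$R=\sum_{I\not\ni k}p_I\,\Lambda^{\otimes(I\cap\{1,\dots,k-1\})}\otimes\psi_I^{\otimes(I\cap\{k+1,\dots,n\})}\otimes\rho^{\otimes(I^c\setminus\{k\})}\ge0 .$$
These act on $B$. In $X^{(k-1)}$ a term with $k\in I$ has $\psi_I$ at site $k$ and equals $\psi_I\otimes R_I$; the terms with $k\notin I$ have $\rho$ at site $k$ and add up to $\rho\otimes R$. So
$$X^{(k-1)}=\sum_{I\ni k}\psi_I\otimes R_I+\rho\otimes R,\qquad X^{(k)}=\Lambda\otimes\sum_{I\ni k}R_I+\rho\otimes R .$$

**Step 3.** *This step concludes.* Lemma 1 gives $S(X^{(k-1)})\ge S(X^{(k)})$. Chaining over $k=1,\dots,n$ gives $S(X)\ge S(X')$. Nothing was assumed about the multiplicity of the top eigenvalue or the choice of $\lambda$. The argument also covers $n=1$. $\blacksquare$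

## 7. Different sites, entangled blocks, other entropies

The proof used of $f(x)=x\log x$ only that $f$ is continuous at $0$ and that $f'$ is operator monotone. It also never used that the sites are alike. With one new ingredient it admits some entangled inputs too. We set this up.

**Setting.** Site $k\in I_n$ carries a space $A_k$ and a state $\rho_k$ with maximal eigenvalue $r_k$ and a chosen unit eigenvector $\lambda_k$; $\Lambda_k=|\lambda_k\rangle\langle\lambda_k|$. For a set $T$ of sites, $A_T=\bigotimes_{k\in T}A_k$, similarly $\rho_T,\Lambda_T$, and $r_T=\prod_{k\in T}r_k$ (for $T=\emptyset$ all of these are trivial: $\mathbb C$, $1$). Thus $\rho_T\le r_T1$ and $\rho_T\Lambda_T=r_T\Lambda_T$.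

**Definition.** $\mathcal F$ is the set of continuous $f:[0,\infty)\to\mathbb R$ that are $C^1$ on $(0,\infty)$ with $f'$ operator monotone on $(0,\infty)$.

It contains $x\log x$ by (F1). The Löwner–Heinz theorem says that $x^s$ is operator monotone for $0<s\le1$. Hence $\mathcal F$ contains $x^\alpha$ for $1<\alpha\le2$, with derivative $\alpha x^{\alpha-1}$. It contains $-x^\alpha$ for $0<\alpha<1$: the derivative is $-\alpha (x^{1-\alpha})^{-1}$, and inversion reverses order. If $f\in\mathcal F$ and $\varepsilon\ge0$, then $f(\cdot+\varepsilon)\in\mathcal F$.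

**Definition.** Let $\pi$ be a partition of $I_n$ into blocks. For $I\subseteq I_n$ let $\pi_I$ be the partition of $I$ consisting of the blocks $S\in\pi$ with $S\subseteq I$, and of singletons for the remaining points of $I$. A state $\omega_I$ on $A_I$ is *$\pi_I$-separable* if it is a finite convex combination of states $\bigotimes_{P\in\pi_I}|\phi_P\rangle\langle\phi_P|$ with unit vectors $\phi_P\in A_P$.

For example, let $n=3$ and $\pi=\{\{1,2\},\{3\}\}$. Then $\pi_{\{1,2\}}=\{\{1,2\}\}$, so $\omega_{\{1,2\}}$ may be any state, entangled or not. But $\pi_{\{1,3\}}=\{\{1\},\{3\}\}$, so $\omega_{\{1,3\}}$ must be separable.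

**Theorem 2.** Let $(p_I)$ be a probability distribution and let the $\omega_I$ be $\pi_I$-separable states on $A_I$. Put $X=\sum_Ip_I\,\omega_I\otimes\rho_{I^c}$ and $X'=\sum_Ip_I\,\Lambda_I\otimes\rho_{I^c}$.

1. $\operatorname{Tr}f(X)\le\operatorname{Tr}f(X')$ for all $f\in\mathcal F$. In particular $S(X)\ge S(X')$, and the same inequality holds for all Rényi and Tsallis entropies of order $\alpha\in[0,2]$.
2. Suppose $p_\emptyset>0$, every $\rho_k$ has full rank, and every $r_k$ is a simple eigenvalue. If $f\in\mathcal F$ is not affine, then equality holds in (1), i.e. $\operatorname{Tr}f(X)=\operatorname{Tr}f(X')$, if and only if $\omega_I=\Lambda_I$ for all $I$ with $p_I>0$. This applies in particular to the von Neumann entropy.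

Three special cases show the range. If $\pi$ consists of singletons, the $\omega_I$ are arbitrary fully separable states; taking equal sites and $\omega_I=\psi_I^{\otimes I}$ recovers Theorem 1. If all blocks have size at most $2$, arbitrary entanglement within each pair is allowed; for $n=2$ and $\pi=\{\{1,2\}\}$ the $\omega_I$ are completely arbitrary. If $\pi=\{I_n\}$, then $\omega_{I_n}$ is arbitrary and the others are fully separable.

## 8. The block step: inequality

Aligning a whole block $S$ at once raises a new problem. The terms of $X$ meet $S$ in various subsets $T$. Those with $T=S$ may be entangled inside $S$, while those with $T\ne S$ are products there. The ceiling argument handles the growth of the $T=S$ term, but the two curves no longer start at the same point. The starting points are compared first, one site at a time.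

**Lemma 2.** Let $S$ be a nonempty finite set of sites, $B$ a space, and $X=\sum_{T\subseteq S}X_T\otimes\rho_{S\setminus T}$, where $X_T\ge0$ acts on $A_T\otimes B$. Assume that for $T\ne S$
$$X_T=\sum_i\Big(\bigotimes_{k\in T}|v^T_{k,i}\rangle\langle v^T_{k,i}|\Big)\otimes R_{T,i},\qquad\text{and}\qquad X_S=\sum_i|\Psi_i\rangle\langle\Psi_i|\otimes R_{S,i},$$
as finite sums with all $R$'s $\ge0$ on $B$ and unit vectors $v^T_{k,i}\in A_k$, $\Psi_i\in A_S$. Let $B_T=\operatorname{Tr}_{A_T}X_T$ and $X'=\sum_{T\subseteq S}\Lambda_T\otimes\rho_{S\setminus T}\otimes B_T$.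

(a) $\operatorname{Tr}f(X)\le\operatorname{Tr}f(X')$ for all $f\in\mathcal F$.

(b) If moreover $X_\emptyset>0$ on $B$, all $\rho_k$ $(k\in S)$ have full rank with simple $r_k$, and $f$ is not affine, then equality in (a) implies $X_T=\Lambda_T\otimes B_T$ for all $T\subseteq S$.

*Proof of (a).* Put
$$\omega=X_S,\quad K=\sum_{T\ne S}X_T\otimes\rho_{S\setminus T},\quad K'=\sum_{T\ne S}\Lambda_T\otimes\rho_{S\setminus T}\otimes B_T,\quad G=\sum_{T\ne S}r_{S\setminus T}B_T .$$
So $X=\omega+K$ and $X'=\Lambda_S\otimes B_S+K'$. Fix $\varepsilon>0$.

**Step 1.** *This step compares the starting points:* $\operatorname{Tr}f(K+\varepsilon)\le\operatorname{Tr}f(K'+\varepsilon)$.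

If $|S|=1$, only $T=\emptyset$ occurs in $K$ and $K'$, so $K=K'$. With this, Step 2 below proves (a) for one site. So for $|S|>1$ we may use the one-site case of (a). Go through the sites $k\in S$ one after another. At site $k$, replace $|v^T_{k,i}\rangle\langle v^T_{k,i}|$ by $\Lambda_k$ in all terms with $k\in T$. Before the replacement, the current operator has the form
$$\sum_{T\ni k,\,T\ne S}\ \sum_i|v^T_{k,i}\rangle\langle v^T_{k,i}|\otimes(\text{positive operator on the rest})+\rho_k\otimes(\text{positive operator on the rest}),$$
because terms with $k\notin T$ carry $\rho_k$ at site $k$. This is a one-site operator, with all factors other than $A_k$ absorbed into the auxiliary space. The one-site case of (a), applied to $f(\cdot+\varepsilon)\in\mathcal F$, says that the replacement does not decrease $\operatorname{Tr}f(\cdot+\varepsilon)$. When all sites have been treated, the $T$-term is $\Lambda_T\otimes\rho_{S\setminus T}\otimes\sum_iR_{T,i}=\Lambda_T\otimes\rho_{S\setminus T}\otimes B_T$, so $K$ has become $K'$.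

**Step 2.** *This step compares the velocities when the $T=S$ term is switched on, and integrates.* As projections are $\le1$, we have $X_T\le1\otimes B_T$ for every $T$. In particular $\omega\le1\otimes B_S$, and with $\rho_{S\setminus T}\le r_{S\setminus T}1$ also $K\le1\otimes G$. For $t\in[0,1]$, operator monotonicity of $f'$ gives
$$\operatorname{Tr}\omega f'(t\omega+K+\varepsilon)\ \le\ \operatorname{Tr}\omega\big(1\otimes f'(tB_S+G+\varepsilon)\big)=\operatorname{Tr}B_Sf'(tB_S+G+\varepsilon). \tag{4}$$
By (F2) the left side is $\frac{d}{dt}\operatorname{Tr}f(t\omega+K+\varepsilon)$. For the right side, note that $K'$ commutes with $\Lambda_S\otimes1$ and that $(\Lambda_S\otimes1)(\Lambda_T\otimes\rho_{S\setminus T}\otimes B_T)=\Lambda_S\otimes r_{S\setminus T}B_T$. So $t\Lambda_S\otimes B_S+K'+\varepsilon$ commutes with $\Lambda_S\otimes1$, and its product with $\Lambda_S\otimes1$ is $\Lambda_S\otimes(tB_S+G+\varepsilon)$. Hence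
$$\frac{d}{dt}\operatorname{Tr}f(t\Lambda_S\otimes B_S+K'+\varepsilon)=\operatorname{Tr}(\Lambda_S\otimes B_S)f'(t\Lambda_S\otimes B_S+K'+\varepsilon)=\operatorname{Tr}B_Sf'(tB_S+G+\varepsilon),$$
the right side of (4). Integrating (4) over $[0,1]$,
$$\operatorname{Tr}f(X+\varepsilon)-\operatorname{Tr}f(K+\varepsilon)\le\operatorname{Tr}f(X'+\varepsilon)-\operatorname{Tr}f(K'+\varepsilon).$$
Adding Step 1 and letting $\varepsilon\to0$ (continuity of $f$ on $[0,\infty)$) gives (a).

## 9. The block step: equality

For (b) we need strictness.

**Lemma 3.** A nonconstant operator monotone function $g$ on $(0,\infty)$ is strictly increasing.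

*Proof.* With $1\times1$ matrices, $g$ is nondecreasing. Suppose $g(a)=g(b)=c$ with $a<b$. Then $g=c$ on $[a,b]$; we show $g=c$ everywhere. Fix $x\in(a,b)$ and $y>0$ outside $[a,b]$. Put
$$P=\begin{pmatrix}x&0\\0&y\end{pmatrix},\qquad Q_h=P+h\begin{pmatrix}1&1\\1&1\end{pmatrix}\ge P\qquad(h>0).$$
For small $h$ the eigenvalues of $Q_h$ are one in $(a,b)$ and one, call it $y_h$, close to $y$ and outside $[a,b]$. Let $u=(u_1,u_2)$ be a real unit eigenvector for $y_h$. The off-diagonal entry $h$ is nonzero, so $u$ is not a multiple of $e_1$ or $e_2$, and $u_1\ne0\ne u_2$. Since $g=c$ on $[a,b]$, the inequality $g(Q_h)\ge g(P)$ reads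
$$(g(y_h)-c)\,|u\rangle\langle u|\ \ge\ (g(y)-c)\,|e_2\rangle\langle e_2| .$$
Testing with $e_1$ gives $g(y_h)\ge c$. Testing with $(-u_2,u_1)$, which is orthogonal to $u$, gives $0\ge(g(y)-c)u_1^2$, so $g(y)\le c$. If $y>b$, monotonicity gives $g(y)\ge c$, hence $g(y)=c$. For a point $y_0<a$, apply this with some $y<y_0$ and $h$ so small that $y_h<y_0$: then $c\le g(y_h)\le g(y_0)\le g(a)=c$. So $g$ is constant. $\square$

If $f\in\mathcal F$ is not affine, then $f'$ is not constant (otherwise $f$ would be affine on $(0,\infty)$, and by continuity on $[0,\infty)$). By Lemma 3, $f'$ is then strictly increasing.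

We also need a remark on positive operators. If $Y\ge0$ acts on $A_T\otimes B$ and $\operatorname{Tr}Y((1-\Lambda_k)\otimes1)=0$ for all $k\in T$, where $1-\Lambda_k$ acts at site $k$, then
$$Y=\Lambda_T\otimes\operatorname{Tr}_{A_T}Y. \tag{5}$$
Indeed, with the projection $E=(1-\Lambda_k)\otimes1$, $0=\operatorname{Tr}EYE$ forces $Y^{1/2}E=0$, so $YE=EY=0$. This holds for all $k\in T$, so $Y=(\Lambda_T\otimes1)Y(\Lambda_T\otimes1)=\Lambda_T\otimes Y_0$ for some $Y_0$ on $B$, and taking the partial trace identifies $Y_0$. In the same way, $\operatorname{Tr}Y((1-\Lambda_T)\otimes1)=0$ implies (5).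

*Proof of Lemma 2(b).* The order is: first the one-site case (in which Step 2 below is trivial), then the general case, whose Step 2 uses (b) for one site.

**Step 1.** *This step lets us work without $\varepsilon$ and collects the equalities.* Since $S\ne\emptyset$, the term $T=\emptyset$ is part of $K$ and $K'$, so $K,K'\ge\rho_S\otimes X_\emptyset>0$ and $G\ge r_SX_\emptyset>0$. All operators in the proof of (a) are thus positive definite at $\varepsilon=0$, so (4) and its integrated form hold with $\varepsilon=0$. So does the comparison $\operatorname{Tr}f(K)\le\operatorname{Tr}f(K')$, since each replacement is an instance of the one-site case of (a) with $f$ itself. Now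
$$0=\operatorname{Tr}f(X')-\operatorname{Tr}f(X)=\big[\operatorname{Tr}f(K')-\operatorname{Tr}f(K)\big]+\int_0^1\big[\text{right side}-\text{left side of (4) at }\varepsilon=0\big]dt,$$
and both summands are nonnegative. So $\operatorname{Tr}f(K)=\operatorname{Tr}f(K')$, and, as both sides of (4) are continuous in $t$, equality holds in (4) with $\varepsilon=0$ for all $t\in[0,1]$.

**Step 2.** *This step shows that the terms with $T\ne S$ are already aligned, so that $K=K'$.* For $|S|=1$ this is trivial. Let $|S|>1$ and assume (b) for one site. Since $\operatorname{Tr}f(K)=\operatorname{Tr}f(K')$ and no replacement decreases $\operatorname{Tr}f$, each single-site replacement is an equality. In the replacement at site $k$, the role of "$X_\emptyset$" is played by the sum of the terms with $k\notin T$, with $\rho_k$ split off. It contains the summand $X_\emptyset\otimes\rho_{S\setminus\{k\}}>0$ and is therefore positive definite. So one-site (b) applies: the sum of the terms with $k\in T$, $T\ne S$, is $\Lambda_k\otimes(\dots)$, and has trace $0$ against $(1-\Lambda_k)\otimes1$. Each of these terms is positive,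 so each has trace $0$ against it. The earlier replacements changed projections onto unit vectors at other sites into projections onto unit vectors, and $\operatorname{Tr}\rho_{S\setminus T}=1$, so this trace for the $T$-term is just $\operatorname{Tr}X_T((1-\Lambda_k)\otimes1)$. Hence this vanishes for all $k\in T$, $T\ne S$, and (5) gives $X_T=\Lambda_T\otimes B_T$. So $K=K'$.

**Step 3.** *This step shows that the ceiling is strictly above $K'$ off the corner $\Lambda_S$.* Let $|x\rangle$ run over a product basis of $A_S$ consisting of eigenvectors of the $\rho_k$ and containing $\lambda_S=\bigotimes_{k\in S}\lambda_k$; write $\rho_T|x_T\rangle=\rho_T(x)|x_T\rangle$ for the part $x_T$ of $x$ at the sites in $T$. Then $K'=\sum_x|x\rangle\langle x|\otimes K'_x$ with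
$$K'_x=\sum_{T\ne S}\theta_T(x)\,\rho_{S\setminus T}(x)\,B_T,\qquad\theta_T(x)=\begin{cases}1&\text{if }x_k=\lambda_k\text{ for all }k\in T,\\0&\text{otherwise.}\end{cases}$$
In particular $K'_{\lambda_S}=G$. Every coefficient satisfies $\theta_T(x)\rho_{S\setminus T}(x)\le r_{S\setminus T}$, so comparing with $G$ term by term and keeping only $T=\emptyset$,
$$G-K'_x\ \ge\ (r_S-\rho_S(x))X_\emptyset\ >\ 0\qquad(x\ne\lambda_S).$$
Here $\rho_S(x)<r_S$ because $x$ differs from $\lambda_S$ at some site $k$, where its eigenvalue is $<r_k$ by simplicity, and at the other sites the eigenvalues are at most $r_j$, with $r_j>0$. Choose $\delta>0$ with $G\ge K'_x+\delta$. Note $K'_x>0$, since $K'>0$. By operator monotonicity and strict increase of $f'$,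
$$f'(G)\ \ge\ f'(K'_x+\delta)\ >\ f'(K'_x).$$
So $D_x:=f'(G)-f'(K'_x)>0$ for all $x\ne\lambda_S$, and $1\otimes f'(G)-f'(K')=\sum_{x\ne\lambda_S}|x\rangle\langle x|\otimes D_x$.

**Step 4.** *This step concludes that $X_S$ is aligned.* Equality in (4) at $t=0$, $\varepsilon=0$, together with $K=K'$, says
$$0=\operatorname{Tr}\omega\big(1\otimes f'(G)-f'(K')\big)=\sum_{x\ne\lambda_S}\operatorname{Tr}\omega\,(|x\rangle\langle x|\otimes D_x).$$
Each summand is $\ge0$, hence zero. As $D_x\ge d\,1$ with some $d>0$, it follows that $\operatorname{Tr}\omega(|x\rangle\langle x|\otimes1)=0$. Summing over $x\ne\lambda_S$ gives $\operatorname{Tr}\omega((1-\Lambda_S)\otimes1)=0$, so $X_S=\omega=\Lambda_S\otimes B_S$ by the remark after (5). Together with Step 2 (and $X_\emptyset=B_\emptyset$) this is (b). $\square$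

## 10. Proof of Theorem 2: block by block

**Step 1.** *This step runs the induction over blocks and proves the trace inequality.* Treat the blocks $S\in\pi$ one after another. We claim that when the blocks with union $U$ have been treated, the $I$-term is
$$p_I\,\Lambda_{I\cap U}\otimes\big(\operatorname{Tr}_{A_{I\cap U}}\omega_I\big)\otimes\rho_{I^c}, \tag{6}$$
and that the middle factor is separable with respect to the restriction of $\pi_I$ to $I\setminus U$. The separability holds because $U$ is a union of blocks of $\pi$, so every member of $\pi_I$ lies inside $U$ or outside it; the partial trace then just deletes the factors $|\phi_P\rangle\langle\phi_P|$ with $P\subseteq U$ from each product in the convex combination. For $U=\emptyset$, (6) is the original term.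

Let $S$ be the next block, $B$ the product of the spaces at all sites outside $S$, and group the terms by $T=I\cap S$. The sum of the terms with $I\cap S=T$ is $X_T\otimes\rho_{S\setminus T}$ with
$$X_T=\sum_{I:\,I\cap S=T}p_I\,\Lambda_{I\cap U}\otimes\big(\operatorname{Tr}_{A_{I\cap U}}\omega_I\big)\otimes\rho_{I^c\setminus S}.$$
If $T\ne S$, then $S\not\subseteq I$, so all points of $T$ are singletons of $\pi_I$. Inserting the convex decomposition of $\operatorname{Tr}_{A_{I\cap U}}\omega_I$, we see that $X_T$ is a sum of terms $\bigotimes_{k\in T}|v_k\rangle\langle v_k|\otimes R$ with $R\ge0$ on $B$. If $T=S$, then $S\in\pi_I$, and $X_S$ is a sum of terms $|\Psi\rangle\langle\Psi|\otimes R$. So Lemma 2 applies. Its aligned operator replaces $X_T$ by $\Lambda_T\otimes\operatorname{Tr}_{A_T}X_T$, which turns the $I$-term into (6) with $U\cup S$ in place of $U$. By (a), $\operatorname{Tr}f$ does not decrease. After the last block $U=I_n$, every $I$-term is $p_I\Lambda_I\otimes\rho_{I^c}$, and the operator is $X'$. Hence $\operatorname{Tr}f(X)\le\operatorname{Tr}f(X')$.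

**Step 2.** *This step reads off the entropies.* With $f(x)=x\log x$ we get $S(X)\ge S(X')$, which is the case $\alpha=1$. For $\alpha\ne1$ the Rényi and Tsallis entropies of a state $X$ are $\frac1{1-\alpha}\log\operatorname{Tr}X^\alpha$ and $\frac1{1-\alpha}(\operatorname{Tr}X^\alpha-1)$. If $1<\alpha\le2$, then $f=x^\alpha$ gives $\operatorname{Tr}X^\alpha\le\operatorname{Tr}X'^\alpha$, and $\frac1{1-\alpha}<0$ reverses the inequality. If $0<\alpha<1$, then $f=-x^\alpha$ gives $\operatorname{Tr}X^\alpha\ge\operatorname{Tr}X'^\alpha$, and $\frac1{1-\alpha}>0$. For $\alpha=0$, where $\operatorname{Tr}X^0$ means $\operatorname{rank}X$, let $\alpha\downarrow0$ and use $\operatorname{Tr}X^\alpha\to\operatorname{rank}X$. This proves part 1.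

**Step 3.** *This step proves uniqueness.* If $\omega_I=\Lambda_I$ whenever $p_I>0$, then $X=X'$ and equality holds. Conversely, let $\operatorname{Tr}f(X)=\operatorname{Tr}f(X')$ under the hypotheses of part 2. No block step decreases $\operatorname{Tr}f$, so each one is an equality. In the step for the block $S$, the operator $X_\emptyset$ contains the term $I=\emptyset$, so $X_\emptyset\ge p_\emptyset\rho_{I_n\setminus S}>0$, and Lemma 2(b) applies: $X_T=\Lambda_T\otimes B_T$ for all $T\subseteq S$. Hence $\operatorname{Tr}X_T((1-\Lambda_k)\otimes1)=0$ for $k\in T$. By the formula for $X_T$ this is a sum over $I$ with $I\cap S=T$ of nonnegative numbers, so each vanishes. Since partial traces over $A_{I\cap U}$ do not affect the marginal at $k\notin U$, the number belonging to $I$ is $p_I\operatorname{Tr}\omega_I((1-\Lambda_k)\otimes1)$. So if $p_I>0$, then $\operatorname{Tr}\omega_I((1-\Lambda_k)\otimes1)=0$ for each $k\in I\cap S$. Running over all blocks, this holds for all $k\in I$, and (5) with trivial $B$ gives $\omega_I=\Lambda_I$. The von Neumann entropy is the case $f(x)=x\log x$, which is not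 affine. $\blacksquare$

## 11. What the hypotheses exclude

*Entanglement in the one-site step.* Lemma 1 fails if $\omega$ is allowed to be entangled between $A$ and $B$. Take $R=0$, both spaces of the same dimension $d\ge2$, and $\omega$ a maximally entangled pure state. Then $S(\omega)=0$, while $S(\Lambda\otimes\operatorname{Tr}_A\omega)=S(\tfrac1d1)=\log d>0$. The proof breaks at the ceiling: $\omega\le1\otimes\operatorname{Tr}_A\omega=\tfrac1d1$ is false, as $\omega$ has eigenvalue $1$. Accordingly, the variant with arbitrary entangled $\omega_I$ on all subsets for $n\ge3$ is not claimed here. Nor is full majorization $X\prec X'$; the example in Section 3 rules it out for the single-site step in the generality of Lemma 1, and says nothing more.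

*Simplicity of $r_k$ in part 2.* If $r_k$ is degenerate, let $\lambda_k'$ be another top unit eigenvector of $\rho_k$, not proportional to $\lambda_k$. Some unitary on $A_k$ commutes with $\rho_k$ and sends $\lambda_k$ to $\lambda_k'$. It conjugates $X'$ into the operator with $\lambda_k'$ in place of $\lambda_k$ in every term, which has the same spectrum. So whenever $p_I>0$ for some $I\ni k$, the minimizer is not unique.

*The hypothesis $p_\emptyset>0$ in part 2.* It cannot simply be dropped. If $p_{I_n}=1$, then $X=\omega_{I_n}$, and every pure product state $\omega_{I_n}$ has the same spectrum as $X'=\Lambda_{I_n}$.
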